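# The quenched central limit theorem for reversible Markov chains

## 1. A chain that holds and jumps on $[-1,1]$

Let $\pi$ be the uniform distribution on $[-1,1]$, let $p(x)=\min(1,|x|^{1/2})$, and let $\theta$ be the probability measure on $[-1,1]$ with density $\tfrac34|y|^{1/2}$. Consider the Markov chain on $\mathbb R$ with kernel
$$P(x,A)=(1-p(x))\mathbf 1_A(x)+p(x)\,\theta(A).$$
From $x$ the chain stays put with probability $1-p(x)$, and otherwise jumps to a fresh sample of $\theta$. It holds for a very long time near $0$. On $[-1,1]^2$ the jump part of $\pi(dx)P(x,dy)$ is $\tfrac12 p(x)\cdot\tfrac34p(y)\,dx\,dy=\tfrac38p(x)p(y)\,dx\,dy$, which is symmetric, and the holding part lives on the diagonal. So the stationary chain $(\xi_i)$ with marginal $\pi$ looks the same forwards and backwards: $(\xi_i,\xi_{i+1})$ and $(\xi_{i+1},\xi_i)$ have the same law. If $g\in L^2(\pi)$ and $Pg=g$, then $p(x)\big(\int g\,d\theta-g(x)\big)=0$, so $g$ is constant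 $\pi$-a.e. Hence the chain is ergodic.

Take $f(x)=\operatorname{sgn}x$, with $\operatorname{sgn}0=0$, and $S_n=\sum_{i=1}^nf(\xi_i)$. How large is $S_n$?

*The variance.* Since $f$ is odd and $\theta$ is symmetric, $Pf=(1-p)f$, so $P^kf=(1-p)^kf$ and $E f(\xi_0)f(\xi_k)=\int(1-p)^k\,d\pi$. Therefore
$$\frac{E(S_n^2)}n=\int K_n(1-p(x))\,\pi(dx),\qquad K_n(t)=\frac1n\sum_{i,j=1}^nt^{|i-j|}=1+2\sum_{m=1}^{n-1}\Big(1-\frac mn\Big)t^m .$$
For $0\le t<1$ we have $K_n(t)\uparrow\frac{1+t}{1-t}$. Hence $E(S_n^2)/n\to\int\frac{2-p}{p}\,d\pi=\int_0^1(2x^{-1/2}-1)\,dx=3$. Had we taken $p(x)=\min(1,|x|)$, with $\theta$ changed accordingly, the same computation would give $E(S_n^2)/n\to\int_0^1(2/x-1)\,dx=\infty$.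

*The limit law from a fixed start.* Start the chain at a fixed $x\ne0$. It leaves $x$ after an a.s. finite time; let $\tau_0$ be the number of indices $i\ge1$ spent there. Afterwards it visits i.i.d. states $Y_1,Y_2,\dots$ of law $\theta$, holding at $Y_i$ for a time $\tau_i$ which, given $Y_i$, is geometric on $\{1,2,\dots\}$ with parameter $p(Y_i)$. Put $Z_i=\operatorname{sgn}(Y_i)\tau_i$. The $Z_i$ are i.i.d. and centered, and
$$E\tau_i=\int\frac{d\theta}p=\frac32,\qquad EZ_i^2=E\tau_i^2=\int\frac{2-p}{p^2}\,d\theta=\frac32\int_0^1(2y^{-1/2}-1)\,dy=\frac92 .$$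
If $N(n)$ blocks are completed by time $n$, then $N(n)/n\to\frac23$ a.s., and $S_n$ differs from $\sum_{i\le N(n)}Z_i$ by at most $\tau_0+\max_{i\le n+1}\tau_i$, which is $o(\sqrt n)$ a.s. because $E\tau_i^2<\infty$. By Donsker's theorem, whose limit has continuous paths, the random index $N(n)$ may be replaced by $\frac23n$. So $S_n/\sqrt n\Rightarrow N(0,\frac23\cdot\frac92)=N(0,3)$, from every starting point $x\neq0$. From $x=0$ the chain never moves, and $S_n=0$ for all $n$: one exceptional null point.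

Here the law of large numbers for blocks did the work. In a general reversible chain there are no independent blocks. What survives is the finite variance rate. Is that enough to get the Gaussian limit from almost every *fixed* starting point?

For later use, note that $u=f/p=\operatorname{sgn}(x)|x|^{-1/2}$ (near $0$) solves $(I-P)u=f$ away from $0$: indeed $(I-P)u=pu-p\int u\,d\theta=f$ by oddness. But $\int u^2\,d\pi=\int_0^1dx/x=\infty$. The solution of the Poisson equation need not be square integrable.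

## 2. Annealed and quenched limits: the two theorems

Let $(S,\mathcal A)$ be $\mathbb R$ or a separable Banach space with its Borel $\sigma$-field, and let $(\xi_n)_{n\in\mathbb Z}$ be a stationary Markov chain in $S$ with kernel $P(x,A)$ and invariant probability $\pi$. The chain is **reversible** if $(\xi_i,\xi_{i+1})$ is distributed as $(\xi_{i+1},\xi_i)$ for all $i$. Throughout, the chain is stationary, reversible and ergodic. Let $\mathbb L^2_0(\pi)$ be the set of measurable $f$ with $\int f^2d\pi<\infty$ and $\int f\,d\pi=0$, and write $S_m(f)=\sum_{i=1}^mf(\xi_i)$ and $S_n=S_n(f)$. Let $P^x$, with expectation $E^x$, be the law of the chain started from $x$.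

A limit theorem under the stationary law is *annealed*; it averages over the start. Gordin and Lifshitz, and Kipnis and Varadhan (1986), proved that if $\sup_nE(S_n^2)/n<\infty$, then $\sigma^2=\lim E(S_n^2)/n$ exists and $S_{[nt]}/\sqrt n\Rightarrow\sigma W(t)$ under the stationary law, $W$ being standard Brownian motion. A limit theorem is *quenched* if it holds under $P^x$ for $\pi$-almost every $x$. The point $x=0$ of Section 1 shows why one asks only for almost every $x$.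

**Theorem A.** Let $f\in\mathbb L^2_0(\pi)$ with $\sup_nE(S_n^2)/n<\infty$ and $\sigma^2=\lim E(S_n^2)/n$. Then for $\pi$-a.e. $x$, under $P^x$:

1. $S_{[n\cdot]}/\sqrt n\Rightarrow\sigma W$ in $D[0,1]$; in particular $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ (and $\Rightarrow0$ if $\sigma=0$).
2. $E^x|S_n|/\sqrt n\to\sigma\sqrt{2/\pi}$ (here $\pi=3.14\ldots$) and $E^x\max_{m\le n}|S_m|/\sqrt n\to\sigma\,E\max_{[0,1]}|W|$.

So the quenched CLT holds for every reversible, stationary, ergodic chain and every $f\in\mathbb L^2_0(\pi)$ with $\sup_nE(S_n^2)/n<\infty$. The engine is a maximal inequality whose constant does not depend on the chain. Let $Pg(x)=\int g(y)P(x,dy)$. By reversibility and invariance, $P$ is a self-adjoint contraction of $L^2(\pi)$ and a positive contraction of $L^1(\pi)$ with $P1=1$. Let $\mu_f$ be the spectral measure of $f$: the finite measure on $[-1,1]$ with $\int f\,P^kf\,d\pi=\int t^k\mu_f(dt)$ for $k\ge0$. Put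
$$\|f\|_{-1}^2=\int_{[-1,1]}\frac{\mu_f(dt)}{1-t}\in[0,\infty].$$
In Section 1, $P$ multiplies odd functions by $1-p$, so $\mu_f$ is the image of $f^2\,d\pi$ under $1-p$, and $\|f\|_{-1}^2=\int f^2/p\,d\pi=\int_0^1x^{-1/2}dx=2$.

**Theorem B (maximal inequality).** If $f\in\mathbb L^2_0(\pi)$ and $\|f\|_{-1}<\infty$, then for all $\alpha>0$
$$\pi\Big\{x:\ \sup_{n\ge1}n^{-1/2}E^x\max_{1\le m\le n}|S_m(f)|>\alpha\Big\}\le10^7\,\frac{\|f\|_{-1}^2}{\alpha^2}.$$

*Conventions.* Under $P^x$ the chain starts at $\xi_0=x$. The proofs use only that $\int P^x\pi(dx)$ is the stationary law, that the chain is Markov with kernel $P$, and that $E^x\sum_{i=1}^ng(\xi_i)\le\sum_{i=0}^nP^ig(x)$ for $g\ge0$. All three also hold if one starts with $\xi_1=x$, so that convention is covered too. If $f=\tilde f$ $\pi$-a.e., then for $\pi$-a.e. $x$ we have $f(\xi_i)=\tilde f(\xi_i)$ for all $i\ge1$, $P^x$-a.s., by the first fact; the version of $f$ is immaterial.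

## 3. The norm $\|\cdot\|_{-1}$ and the Dirichlet form

Let $J(dx,dy)=\pi(dx)P(x,dy)$; reversibility says that $J$ is symmetric. Put
$$\mathcal E(a,b)=\int a\,(I-P)b\,d\pi=\tfrac12\iint(a(y)-a(x))(b(y)-b(x))\,J(dx,dy),\qquad\mathcal E(a)=\mathcal E(a,a).$$
The two forms agree: expanding the double integral and using that both marginals of $J$ are $\pi$ gives $\frac12\big(2\int ab\,d\pi-\int aPb\,d\pi-\int bPa\,d\pi\big)$, and $P$ is self-adjoint. The local version is
$$\Gamma(a)(x)=\tfrac12\int(a(y)-a(x))^2P(x,dy),\qquad\int\Gamma(a)\,d\pi=\mathcal E(a)\le2\|a\|_2^2 .$$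
In Section 1, $\mathcal E(w)=\int p\,w^2d\pi$ for bounded odd $w$, since $(I-P)w=pw$.

If $f=(I-P)u$ with $u\in L^2(\pi)$, then $d\mu_f=(1-t)^2d\mu_u$, so $\|f\|_{-1}^2=\int(1-t)\,d\mu_u=\mathcal E(u)$. The quantity in Theorem B is thus the *energy* of $u$.

**Lemma 1.** (a) For $f\in\mathbb L^2_0(\pi)$: $\sup_nE(S_n^2)/n<\infty$ iff $\|f\|_{-1}<\infty$. In that case $E(S_n^2)\le2n\|f\|_{-1}^2$ and $E(S_n^2)/n\to\sigma_f^2=\int\frac{1+t}{1-t}\,d\mu_f\le2\|f\|_{-1}^2$.
(b) If $\|f\|_{-1}<\infty$, there are bounded Borel $u_s$ with $\|f-(I-P)u_s\|_{-1}\to0$.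

*Proof.* (a) Since $Ef(\xi_i)f(\xi_j)=\int t^{|i-j|}d\mu_f$, we have $E(S_n^2)/n=\int K_n\,d\mu_f$ with $K_n$ as in Section 1. Three facts about $K_n$ are needed. First, $K_n\ge0$ on $[-1,1]$: for such $t$, $t^{|i-j|}$ is the covariance of a stationary $\pm1$ chain that flips with probability $(1-t)/2$, so $K_n(t)$ is $\frac1n$ times a variance. Second, $K_n(t)\to\frac{1+t}{1-t}$ on $[-1,1)$: for $|t|<1$ by dominated convergence of the series, and at $t=-1$ because $K_n(-1)=\frac1n\big(\sum_{i\le n}(-1)^i\big)^2\to0$. Third, $K_n(t)\le\frac2{1-t}$ on $[-1,1)$: for $0\le t<1$, $K_n\le1+2\sum_{m\ge1}t^m=\frac{1+t}{1-t}$; for $-1\le t<0$ the sum over $m$ alternates, with nonincreasing absolute values and negative first term, so $K_n\le1\le\frac2{1-t}$.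

By ergodicity, $Pg=g$ in $L^2$ forces $g$ constant. (Then $E(g(\xi_1)-g(\xi_0))^2=2\int g(I-P)g\,d\pi=0$, so $g(\xi_i)$ does not depend on $i$ and is a shift-invariant variable.) Since $\int f\,d\pi=0$, $\mu_f\{1\}=0$. If the supremum is finite, Fatou's lemma gives $\int\frac{1+t}{1-t}d\mu_f<\infty$, and $\frac1{1-t}=\frac12\big(\frac{1+t}{1-t}+1\big)$ gives $\|f\|_{-1}<\infty$. Conversely, if $\|f\|_{-1}<\infty$, the third fact gives $E(S_n^2)\le2n\|f\|_{-1}^2$ and dominated convergence gives the limit; its bound follows from $\frac{1+t}{1-t}\le\frac2{1-t}$.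

(b) Let $u_\eta=\varphi_\eta(P)f$ with $\varphi_\eta(t)=(1-t)^{-1}\mathbf 1_{\{1-t\ge\eta\}}$; it lies in $L^2$. Then $\|f-(I-P)u_\eta\|_{-1}^2=\int_{\{1-t<\eta\}}\frac{d\mu_f}{1-t}\to0$ as $\eta\to0$. If $u_{\eta,M}$ is a Borel version of $u_\eta$ truncated at level $M$, then $\|(I-P)(u_\eta-u_{\eta,M})\|_{-1}^2=\mathcal E(u_\eta-u_{\eta,M})\le2\|u_\eta-u_{\eta,M}\|_2^2\to0$ as $M\to\infty$. Combine the two by the triangle inequality. $\square$

## 4. From the maximal inequality to the quenched limit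

**Proof of Theorem A, given Theorem B.** The plan is to prove the limit for $f_r=(I-P)u_r$ with $u_r$ bounded, where it is the martingale CLT, and to pass to $f$ with Theorem B.

By Lemma 1, $\|f\|_{-1}<\infty$, and there are bounded $u_r$, $f_r=(I-P)u_r$, with $\|f-f_r\|_{-1}^2\le8^{-r}$, $r\ge1$. As a limit of the seminorms $\|S_n(g)\|_2/\sqrt n$, $g\mapsto\sigma_g$ is a seminorm on $\{\|g\|_{-1}<\infty\}$, so $|\sigma-\sigma_{f_r}|\le\sigma_{f-f_r}\le\sqrt2\,\|f-f_r\|_{-1}\to0$.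

**Step 1: the limit for each $f_r$.** Write
$$S_m(f_r)=\sum_{i=1}^m\Delta_{i+1}+u_r(\xi_1)-u_r(\xi_{m+1}),\qquad\Delta_{i+1}=u_r(\xi_{i+1})-Pu_r(\xi_i).$$
The $\Delta$'s are bounded martingale differences under every $P^x$, with conditional variances $\kappa(\xi_i)$, $\kappa=Pu_r^2-(Pu_r)^2$. By the ergodic theorem, $\frac1n\sum_{i\le ns}\kappa(\xi_i)\to s\int\kappa\,d\pi$ for all $s\in[0,1]$ almost surely under the stationary law, hence $P^x$-a.s. for $\pi$-a.e. $x$. Moreover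
$$\int\kappa\,d\pi=\|u_r\|_2^2-\|Pu_r\|_2^2=\int(1-t^2)\,d\mu_{u_r}=\int\frac{1+t}{1-t}\,d\mu_{f_r}=\sigma_{f_r}^2 .$$
If $\sigma_{f_r}>0$, the martingale functional CLT (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 18.2; the Lindeberg condition is trivial for bounded differences) gives $S_{[n\cdot]}(f_r)/\sqrt n\Rightarrow\sigma_{f_r}W$ under $P^x$ for $\pi$-a.e. $x$, the boundary terms being at most $2\|u_r\|_\infty/\sqrt n$. If $\sigma_{f_r}=0$, Doob's inequality bounds $\frac1nE^x\max_{m\le n}\big(\sum_{i\le m}\Delta_{i+1}\big)^2$ by $\frac4nE^x\sum_{i\le n}\kappa(\xi_i)$, which tends to $0$ by bounded convergence, so the same conclusion holds. By Doob again, $\sup_nn^{-1}E^x\max_{m\le n}S_m(f_r)^2<\infty$. So the variables $|S_n(f_r)|/\sqrt n$ and $\max_{m\le n}|S_m(f_r)|/\sqrt n$ are uniformly integrable, and since $z\mapsto|z(1)|$ and $z\mapsto\sup|z|$ are continuous on $D[0,1]$, their $E^x$-means converge to $\sigma_{f_r}E|W(1)|$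 and $\sigma_{f_r}E\max_{[0,1]}|W|$.

**Step 2: a uniform approximation.** Theorem B for $f-f_r$ with $\alpha=2^{-r}$ gives
$$\pi\Big\{\sup_nn^{-1/2}E^x\max_{m\le n}|S_m(f)-S_m(f_r)|>2^{-r}\Big\}\le10^7\,4^r8^{-r}=10^7\,2^{-r}.$$
By Borel–Cantelli, for $\pi$-a.e. $x$ there is $r_0(x)$ such that for all $r\ge r_0(x)$
$$\sup_nn^{-1/2}E^x\max_{m\le n}|S_m(f)-S_m(f_r)|\le2^{-r}.\tag{1}$$

**Step 3: conclusion.** For $\pi$-a.e. $x$: $S_{[n\cdot]}(f_r)/\sqrt n\Rightarrow\sigma_{f_r}W$ under $P^x$ for every $r$; $\sigma_{f_r}W\Rightarrow\sigma W$; and by (1) and Markov's inequality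
$$\lim_r\limsup_nP^x\big(\max_{m\le n}|S_m(f)-S_m(f_r)|>\delta\sqrt n\big)=0\quad\text{for all }\delta>0.$$
The standard approximation theorem (Billingsley, Thm 3.2) gives $S_{[n\cdot]}(f)/\sqrt n\Rightarrow\sigma W$ under $P^x$; evaluate at time $1$ for the statement about $S_n$. Statement 2 follows from the moment convergence in Step 1, from (1), from $\sigma_{f_r}\to\sigma$, and from $E|W(1)|=\sqrt{2/\pi}$. $\square$

It remains to prove Theorem B, and bounded $u$ suffice.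

**Proposition 2.** Let $u$ be bounded Borel and $f=(I-P)u$. Then for all $\alpha>0$
$$\pi\Big\{\sup_{n\ge1}n^{-1/2}E^x\max_{m\le n}|S_m(f)|>\alpha\Big\}\le12\cdot850^2\,\frac{\mathcal E(u)}{\alpha^2}\le10^7\,\frac{\|f\|_{-1}^2}{\alpha^2}.$$

**Proof of Theorem B, given Proposition 2.** Put $\Theta_n(g)(x)=E^x\max_{m\le n}|S_m(g)|$. Take $u_s$ from Lemma 1(b) and $f_s=(I-P)u_s$. For $n\le N$, Lemma 1(a) gives
$$\int|\Theta_n(f)-\Theta_n(f_s)|\,d\pi\le\sum_{m\le N}\|S_m(f-f_s)\|_2\le N\sqrt{2N}\,\|f-f_s\|_{-1}\to0 ,$$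
so $\Theta_n(f_s)\to\Theta_n(f)$ in $\pi$-measure for each $n\le N$. Let $0<\alpha'<\alpha$. If $\max_{n\le N}n^{-1/2}\Theta_n(f)>\alpha$, then $\max_{n\le N}n^{-1/2}\Theta_n(f_s)>\alpha'$ or some $|\Theta_n(f)-\Theta_n(f_s)|$ with $n\le N$ exceeds $\alpha-\alpha'$; the second event has vanishing measure as $s\to\infty$. Hence
$$\pi\Big\{\max_{n\le N}n^{-1/2}\Theta_n(f)>\alpha\Big\}\le\liminf_s\,10^7\,\frac{\|f_s\|_{-1}^2}{\alpha'^2}=10^7\,\frac{\|f\|_{-1}^2}{\alpha'^2}.$$
Let $\alpha'\uparrow\alpha$, then $N\to\infty$. $\square$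

Everything now hangs on Proposition 2. If $\mathcal E(u)=0$ it is trivial: $\|f\|_2^2=\int(1-t)^2d\mu_u\le2\mathcal E(u)=0$. **From here on $u$ is bounded Borel, $f=(I-P)u$ pointwise, and $\mathcal E:=\mathcal E(u)>0$.**

## 5. Hopf's inequality, resolvents, and the boundary term

Let $A_m=\frac1m\sum_{i<m}P^i$. Hopf's maximal ergodic theorem says that $\int_{\{\sup_mA_mg>0\}}g\,d\pi\ge0$ for a positive contraction $P$ of $L^1(\pi)$ and $g\in L^1(\pi)$. With $g=\zeta-1$ and $P1=1$, it gives for integrable $\zeta\ge0$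
$$\pi\Big\{\sup_{m\ge1}A_m\zeta>1\Big\}\le\int\zeta\,d\pi.\tag{2}$$

**A first attempt, one time at a time.** By Cauchy–Schwarz and Chebyshev, $\pi\{E^x|S_n|>\alpha\sqrt n\}\le E(S_n^2)/(\alpha^2n)\le2\|f\|_{-1}^2/\alpha^2$. This is the right size for one $n$. But the bound does not decay in $n$, so a union bound already diverges along $n=2^k$.

**A second attempt, all times at once.** Use $S_m(f)=Q_m+u(\xi_1)-u(\xi_{m+1})$ with $Q_m=\sum_{i=1}^m(u(\xi_{i+1})-Pu(\xi_i))$. The conditional variances satisfy $Pu^2-(Pu)^2\le2\Gamma(u)$, so by Doob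
$$E^x\max_{m\le n}Q_m^2\le8\sum_{i=0}^nP^i\Gamma(u)(x)\le16n\sup_mA_m\Gamma(u)(x),$$
and (2) controls the right side for all $n$ simultaneously at cost $\int\Gamma(u)\,d\pi=\mathcal E(u)$. This part is perfect. The boundary term satisfies
$$E^x\max_{m\le n}|u(\xi_1)-u(\xi_{m+1})|\le2\Big(\sum_{i=1}^{n+1}P^iu^2(x)\Big)^{1/2}\le2\sqrt{3n}\,\big(\sup_mA_mu^2(x)\big)^{1/2},$$
and (2), rescaled, gives in total
$$\pi\Big\{\sup_nn^{-1/2}E^x\max_{m\le n}|S_m(f)|>\alpha\Big\}\le\frac{64\,\mathcal E(u)+48\,\|u\|_2^2}{\alpha^2}.$$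
The method stops exactly here: it sees $\|u\|_2^2$, not $\mathcal E(u)$. In Section 1, let $u_r$ be the solution $u$ truncated at level $r$. Then $\mathcal E(u_r-u_s)\le\int_{\{|u|>\min(r,s)\}}p\,u^2d\pi\to0$ because $pu^2=1/p$ is integrable, but $(u_r)$ is not Cauchy in $L^2$ because $\int u^2d\pi=\infty$. So this inequality cannot pass to the limit.

**What to aim for.** At time scale $n=2^k$ a boundary term is harmless if it is at most a small multiple of $\sqrt n$. So for each $k$ split $u=v_k+G_k$, put $\nu_k=(I-P)v_k$, and use the martingale decomposition for $G_k$ only: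
$$S_m(f)=\sum_{i=1}^m\nu_k(\xi_i)+\sum_{i=1}^m\big(G_k(\xi_{i+1})-PG_k(\xi_i)\big)+G_k(\xi_1)-G_k(\xi_{m+1}).\tag{3}$$
We need, for all $k$ at once and outside one set of measure at most $C\mathcal E$, that $|G_k|$ is at most a small multiple of $\sqrt n$, that the time averages of $\sqrt n\,|\nu_k|$ up to time $n$ are bounded, and that the time averages of $\Gamma(G_k)$ up to time $n$ are bounded. The first two will come from a chain of obstacle problems. The third is the hard one.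

**Resolvents.** It is convenient to average with $R_n=\sum_{i\ge0}w_iP^i$, $w_i=\frac1{n+1}\big(\frac n{n+1}\big)^i$, $n\ge1$. On bounded functions, $R_n$ is the two-sided inverse of $I+n(I-P)$, pointwise, by the geometric series. Also $R_n$ is positive, $R_n1=1$ and $\int R_ng\,d\pi=\int g\,d\pi$. Since $w_i=\sum_{m>i}(w_{m-1}-w_m)$, we have $R_n=\sum_{m\ge1}m(w_{m-1}-w_m)A_m$, a convex combination of the $A_m$ (apply it to $1$ to see that the weights sum to $1$). For $i\le n$, $w_i\ge\frac1{n+1}(1+\frac1n)^{-n}\ge\frac1{e(n+1)}$, so for $g\ge0$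
$$\sum_{i=0}^nP^ig\le e(n+1)R_ng\le2en\,R_ng.\tag{4}$$

## 6. Obstacle problems at dyadic heights

The aim is to construct $v_k$ close to $u$ with $\nu_k$ small in $L^1$. The device is to lower the energy as far as a height constraint allows: if $\nu$ is not small, energy can still be gained, and the total energy is only $\mathcal E$.

Let $\varepsilon=\frac1{400}$, $h_l=\varepsilon2^{l/2}$ and $H_l=4\varepsilon2^{l/2}$ for $l\in\mathbb Z$. Choose an integer $L\ge0$ so large that $2H_{-L-1}\|f\|_{L^1(\pi)}\le\mathcal E$. Put $v_l=u$ for $l<-L$. For $l\ge-L$ let, inductively, $v_l$ minimize $\mathcal E(\cdot)$ over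
$$\mathcal K_l=\{w\in L^2(\pi):|w-v_{l-1}|\le h_l\ \pi\text{-a.e.}\}.$$
A minimizer exists: $\mathcal K_l$ is closed, convex and bounded, hence weakly compact, and $\mathcal E$ is convex and continuous on $L^2$, hence weakly lower semicontinuous. Take a Borel version and truncate it between $v_{l-1}-h_l$ and $v_{l-1}+h_l$. This changes it on a $\pi$-null set only, and makes $|v_l-v_{l-1}|\le h_l$ hold everywhere. So each $v_l$ is a bounded Borel function; let $\nu_l=(I-P)v_l$, pointwise and bounded.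

*Example.* In the chain of Section 1 let $u$ be bounded and odd. Replacing $w$ by $\frac12(w(x)-w(-x))$ keeps the constraint $|w-u|\le h$ and, by convexity and symmetry, does not raise the energy, so we may look for odd minimizers of $\int p\,w^2d\pi$. Pointwise minimization gives soft thresholding, $v=\operatorname{sgn}(u)(|u|-h)_+$. Iterating, with $s_l=h_{-L}+\dots+h_l$, one gets $|\nu_l|=p\,(|u|-s_l)_+$, and since $h_l=s_l-s_{l-1}$, a Riemann sum shows $\sum_lh_l\|\nu_l\|_1\le\int p\int_0^{|u|}(|u|-s)\,ds\,d\pi=\frac12\mathcal E(u)$. The next lemma says that this sum bound is general.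

**Lemma 3.** $|u-v_l|\le H_l$ everywhere for all $l$, and $\sum_{l\ge-L}H_l\|\nu_l\|_{L^1(\pi)}\le2\mathcal E$. Moreover
$$\sum_{l\ge-L-2}H_l\|\nu_l\|_1\le3\mathcal E.\tag{5}$$

*Proof.* First, $|u-v_l|\le\sum_{i\le l}h_i=\varepsilon2^{l/2}/(1-2^{-1/2})\le H_l$, since $1/(1-2^{-1/2})<3.42$. Next, for $w\in\mathcal K_l$ and $0<s\le1$, $v_l+s(w-v_l)\in\mathcal K_l$, so minimality gives $2s\,\mathcal E(v_l,w-v_l)+s^2\mathcal E(w-v_l)\ge0$; divide by $s$ and let $s\to0$ to get $\int\nu_l(w-v_l)\,d\pi=\mathcal E(v_l,w-v_l)\ge0$. With $w=v_{l-1}-h_l\operatorname{sgn}\nu_l$ this reads $\int\nu_l(v_{l-1}-v_l)\,d\pi\ge h_l\|\nu_l\|_1$. Hence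
$$\mathcal E(v_{l-1})=\mathcal E(v_l)+2\int\nu_l(v_{l-1}-v_l)\,d\pi+\mathcal E(v_{l-1}-v_l)\ge\mathcal E(v_l)+2h_l\|\nu_l\|_1 .$$
Sum over $l\ge-L$ with $\mathcal E(v_{-L-1})=\mathcal E$, and use $H_l=4h_l$. Finally $\nu_l=f$ for $l<-L$, so the terms $l=-L-1$ and $l=-L-2$ together add at most $2H_{-L-1}\|f\|_1\le\mathcal E$. $\square$

**The remaining difficulty.** Since $\Gamma(G_k)\le2\Gamma(u)+2\Gamma(v_k)$ and Hopf handles $\Gamma(u)$, we need to control averages of $\Gamma(v_k)$ at time scale $2^k$, for all $k$. In the soft-thresholding example $v_k$ is a $1$-Lipschitz function of $u$, so $\Gamma(v_k)\le\Gamma(u)$ and there is nothing to do. In general, energy may appear where $u$ has none. Take the walk on $\{1,\dots,6\}$ that moves to each neighbor with probability $\frac12$ and, at the ends, stays with probability $\frac12$; it is reversible with $\pi$ uniform, and $\mathcal E(w)=\frac1{12}\sum_i(w_{i+1}-w_i)^2$. Let $u=(-3,0,0,0,0,3)$ and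 $h=1$. The minimizer over $|w-u|\le1$ is
$$v=(-2,-1,-\tfrac13,\tfrac13,1,2).$$
Indeed the partial derivatives of $\frac12\sum_i(w_{i+1}-w_i)^2$ at $v$ are $-1,\frac13,0,0,-\frac13,1$, and each nonzero one belongs to a coordinate at the end of its interval that blocks the descent; by convexity $v$ is a minimizer. At vertex $3$, $\Gamma(u)(3)=0<\Gamma(v)(3)$. All we know globally is $\int\Gamma(v_k)\,d\pi\le\mathcal E$ for each $k$, which is not summable in $k$. The target is therefore a bound for the *excess* of the energy of $v_k$ over that of $u$: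
$$\sum_{k\ge0}\pi\big\{R_{2^k}\big(\Gamma(v_k)-3\Gamma(u)-4H_k|\nu_k|\big)\ge2\big\}\le9\,\mathcal E .$$
This is Proposition 8 below.

## 7. Cables and potentials

The estimate will use weights like $e^{cF}$ and the chain rule $(e^{cF})'=ce^{cF}F'$. On the state space there are only increments, and $e^{cF(y)}-e^{cF(x)}$ is not comparable to $ce^{cF(x)}(F(y)-F(x))$ when the increment is not small. So we glue an interval between any two states and do one-variable calculus there.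

**Definition.** $\mathcal T$ is the class of objects $a$ consisting of a bounded Borel function $a(x)$ on $S$ ("vertices") and a bounded Borel function $a(x,y,r)$ on $S\times S\times[0,1]$ ("cables"), Lipschitz in $r$ uniformly in $(x,y)$, with $a(x,y,0)=a(x)$ and $a(x,y,1)=a(y)$.

The class is stable under products, maxima and composition with locally Lipschitz functions. Write $a'=\partial_ra$ and $m=\frac12J\otimes dr$. On each cable the product rule and chain rule hold a.e., and derivatives vanish a.e. on level sets. Inequalities between elements of $\mathcal T$ are meant on vertices and cables. A bounded Borel function $v$ on $S$ is extended linearly, $v(x,y,r)=(1-r)v(x)+rv(y)$, so $v'=v(y)-v(x)$ is constant on each cable. Hence, for $a\in\mathcal T$, integrating $a'$ in $r$ gives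
$$\int v'a'\,dm=\mathcal E(v,a|_S)=\int(I-P)v\;a\,d\pi.\tag{6}$$

**Definition (potentials).** Fix $n\ge1$. For bounded Borel symmetric $\varsigma(x,y)$ (edge source) and bounded Borel $p(x)$ (vertex source), $F=\mathrm{Pot}(\varsigma,p)\in\mathcal T$ is given by
$$F|_S=R_n(s+p),\quad s(x)=\tfrac12\int\varsigma(x,y)P(x,dy),\qquad F(x,y,r)=(1-r)F(x)+rF(y)+\tfrac{\varsigma(x,y)}{2n}\,r(1-r).$$

So $-nF''=\varsigma$ inside each cable, and $F+n(I-P)F=s+p$ on $S$. *Example.* Let $S\supset\{0,1\}$ with the deterministic flip, $\pi=(\frac12,\frac12)$, and $\psi(0)=0$, $\psi(1)=1$. For $\varsigma=(\psi')^2=1$ on the two oriented cables, $s=\frac12$, so $\mathrm{Pot}(1,0)=\frac12$ at the vertices and $\frac12+\frac{r(1-r)}{2n}$ on the cables.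

**Lemma 4.** (a) $\mathrm{Pot}$ is linear and positive ($\varsigma,p\ge0$ implies $F\ge0$ on vertices and cables), and $\mathrm{Pot}(0,\text{const})=\text{const}$.
(b) For $F=\mathrm{Pot}(\varsigma,p)$ and $a\in\mathcal T$,
$$\int aF\,d\pi+n\int F'a'\,dm=\int\varsigma a\,dm+\int pa\,d\pi.\tag{7}$$
(c) For bounded Borel $\psi$ on $S$, extended linearly, $\mathrm{Pot}((\psi')^2,0)\le\frac{\|\psi\|_\infty^2}{2n}+\mathrm{Pot}\big(0,\|\psi\|_\infty|(I-P)\psi|\big)$.

*Proof.* (a) Clear from positivity of $R_n$, $r(1-r)\ge0$ and $R_n1=1$.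

(b) $F'=F(y)-F(x)+\frac\varsigma{2n}(1-2r)$, and integration by parts gives $\int_0^1(1-2r)a'\,dr=-a(x)-a(y)+2\int_0^1a\,dr$. The first part of $F'$ contributes $n\,\mathcal E(F|_S,a|_S)=n\int a(I-P)F\,d\pi$. The second contributes
$$\tfrac14\iint\varsigma\Big(-a(x)-a(y)+2\int_0^1a\,dr\Big)J(dx,dy)=-\int as\,d\pi+\int\varsigma a\,dm,$$
because by symmetry of $\varsigma$ and $J$, $\frac14\iint\varsigma(a(x)+a(y))J=\frac12\iint\varsigma\,a(x)J=\int as\,d\pi$. So
$$n\int F'a'\,dm=n\int a(I-P)F\,d\pi-\int as\,d\pi+\int\varsigma a\,dm .$$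
Insert $n(I-P)F=s+p-F$.

(c) We claim the identity
$$\mathrm{Pot}((\psi')^2,0)+\frac{\psi^2}{2n}=\mathrm{Pot}\Big(0,\frac{\psi^2}{2n}+\psi(I-P)\psi\Big),$$
where $\psi^2$ on cables is the square of the linear extension. On vertices, apply the injective operator $I+n(I-P)$ to both sides. The edge source $(\psi')^2$ has $s=\Gamma(\psi)$, so the claim becomes $\Gamma(\psi)+\frac12(I-P)\psi^2=\psi(I-P)\psi$. This is true: the left side is $\frac12P\psi^2-\psi P\psi+\frac12\psi^2+\frac12\psi^2-\frac12P\psi^2$. On cables, $\psi(r)^2=(1-r)\psi(x)^2+r\psi(y)^2-r(1-r)(\psi')^2$, so the quadratic terms on the left cancel, and both sides interpolate their vertex values linearly. Now drop $\psi^2/2n\ge0$ on the left, bound the source on the right by $\frac{\|\psi\|_\infty^2}{2n}+\|\psi\|_\infty|(I-P)\psi|$, and use (a). $\square$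

## 8. Excess energy and the comparison of neighboring levels

Fix $k\ge0$ and $n=2^k$; all potentials use this $n$. We want to bound the set where $v_k$ has much more energy than $u$ at time scale $n$. We reach $v_k$ from $u$ through the coarser list $v_k,v_{k-2},v_{k-4},\dots$, which eventually equals $u$. For $j=0,1,2,\dots$ put
$$v^{(j)}=v_{k-2j},\quad\nu^{(j)}=\nu_{k-2j},\quad H^{(j)}=H_{k-2j}=4\varepsilon\sqrt n\,2^{-j},\quad t_j=2^{-j},\quad A_j=2+2^{-j},$$
$$\varsigma_j=(v^{(j)\prime})^2-A_j(u')^2,\quad p_j=-4H^{(j)}|\nu^{(j)}|,\quad F_j=\mathrm{Pot}(\varsigma_j,p_j),\quad e_j=\int\mathbf 1\{F_j>t_j\}\,(v^{(j)\prime})^2\,dm .$$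
On vertices $F_j=R_n\big(\Gamma(v^{(j)})-A_j\Gamma(u)-4H^{(j)}|\nu^{(j)}|\big)$, so $F_0$ is the function in the target bound, and $e_j$ is the energy of $v^{(j)}$ where its excess is above $t_j$. If $k-2j<-L$ then $v^{(j)}=u$, so $\varsigma_j,p_j\le0$, hence $F_j\le0$ and $e_j=0$. Put also
$$d_j=12\cdot2^jH^{(j)}\big(|\nu^{(j)}|+|\nu^{(j+1)}|\big),\qquad D_j=\mathrm{Pot}(0,d_j)\ge0 .$$

**Lemma 5.** $F_j\le(1+a_j)F_{j+1}+\frac{t_j}{20}+D_j$, where $1+a_j=A_j/A_{j+1}\le1.2$.

*Proof.* Here $a_j=2^{-j-1}/(2+2^{-j-1})\le0.2$ and $1+1/a_j=2^{j+2}+2\le6\cdot2^j$. With $\psi=v^{(j)}-v^{(j+1)}$, $(v^{(j)\prime})^2\le(1+a_j)(v^{(j+1)\prime})^2+(1+1/a_j)(\psi')^2$. Since $(1+a_j)A_{j+1}=A_j$,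
$$\varsigma_j\le(1+a_j)\varsigma_{j+1}+6\cdot2^j(\psi')^2,\qquad p_j\le0\le(1+a_j)p_{j+1}+4.8\,H^{(j+1)}|\nu^{(j+1)}| .$$
By Lemma 3, $\|\psi\|_\infty\le H^{(j)}+H^{(j+1)}=\frac32H^{(j)}$, and $(I-P)\psi=\nu^{(j)}-\nu^{(j+1)}$. By Lemma 4(a),(c), $F_j-(1+a_j)F_{j+1}$ is at most the constant
$$6\cdot2^j\cdot\frac{9}{8n}(H^{(j)})^2=108\,\varepsilon^2\,2^{-j}\le\frac{t_j}{20}$$
plus the potential of the vertex source
$$6\cdot2^j\cdot\tfrac32H^{(j)}\big(|\nu^{(j)}|+|\nu^{(j+1)}|\big)+4.8\cdot\tfrac12H^{(j)}|\nu^{(j+1)}|\le d_j .\qquad\square$$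

So if the excess $F_j$ is near $t_j$, then $F_{j+1}$ is above $t_{j+1}=\frac12t_j$ or $D_j$ is not small. We turn this into a cutoff. Write $t=t_j$ and define in $\mathcal T$
$$w_1=\min\Big(1,\frac{(F_{j+1}-0.5t)_+}{0.1t}\Big),\quad w_2=\min\Big(1,\frac{(D_j-0.05t)_+}{0.05t}\Big),\quad\Phi=\max(w_1,w_2).$$

**Lemma 6.** (a) $\Phi=1$ on $\{F_j\ge0.9t\}$; hence $\Phi'=0$ a.e. there.
(b) $q_0:=n\int(\Phi')^2dm\le\frac1t\big(10e_{j+1}+20\|d_j\|_1\big)$.
(c) $\int\Phi^2d\pi\le\frac1t\big(2e_{j+1}+20\|d_j\|_1\big)$.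

*Proof.* (a) If $\Phi<1$, then $F_{j+1}<0.6t$ and $D_j<0.1t$, and Lemma 5 gives $F_j<0.72t+0.05t+0.1t<0.9t$.

(b) Apply (7) to $F_{j+1}$ with $a=X(F_{j+1})$, $X(z)=\frac{100}{t^2}\min((z-0.5t)_+,0.1t)\le\frac{10}t$. Then $F_{j+1}'a'=(w_1')^2$ a.e. and $\int aF_{j+1}d\pi\ge0$. Since $p_{j+1}\le0$, $\varsigma_{j+1}\le(v^{(j+1)\prime})^2$, and $F_{j+1}>0.5t=t_{j+1}$ where $a>0$, we get $n\int(w_1')^2dm\le\frac{10}te_{j+1}$. Likewise (7) for $D_j$ with $a=X(D_j)$, $X(z)=\frac{400}{t^2}\min((z-0.05t)_+,0.05t)\le\frac{20}t$, gives $n\int(w_2')^2dm\le\int d_ja\,d\pi\le\frac{20}t\|d_j\|_1$. Finally $\Phi=w_1+(w_2-w_1)_+$, so a.e. $\Phi'$ equals $w_1'$ or $w_2'$, and $(\Phi')^2\le(w_1')^2+(w_2')^2$.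

(c) In (7) for $F_{j+1}$ with $a=w_1$ we have $F_{j+1}'w_1'\ge0$, so $0.5t\int w_1d\pi\le\int w_1F_{j+1}d\pi\le e_{j+1}$. Also $w_2\le D_j/(0.05t)$, so $\int w_2d\pi\le\frac{20}t\int D_jd\pi=\frac{20}t\|d_j\|_1$. Use $\Phi^2\le w_1+w_2$. $\square$

## 9. Two energy inequalities with an exponential weight

Here is the idea. Look at the region where $F_j$ is large and weight it by an increasing exponential of $F_j$. Testing the equation of $F_j$ with this weight says that the weighted energy of $v^{(j)}$ is at least about *twice* that of $u$, with a gain proportional to the weighted energy of $F_j$. On the other hand, $v^{(j)}$ is within $H^{(j)}$ of $u$ and nearly harmonic, so its weighted energy is at most about *once* that of $u$, with an error that the gain absorbs if $\varepsilon$ is small. The two statements are incompatible except for what enters at the edge of the region, and there the exponential weight is tiny.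

**Lemma 7.** $e_j\le\frac18\big(e_{j+1}+\|d_j\|_1\big)$ for every $j\ge0$.

*Proof.* Write $F,v,\nu,H,A,t$ for the objects with index $j$, and $G=u-v$. Then $|G|\le H$, also on cables, since $G$ is linear there. Let $c=\frac1{1024\varepsilon^2}=156.25$ and
$$\eta=\exp\{c(\min(F,t)/t-1)\}\le1,\qquad\eta'=\frac ct\,\eta\,F'\mathbf 1_{\{F<t\}}\ \text{a.e.}$$
Set
$$Y=\int\eta\Phi^2(v')^2dm,\quad T=n\int\eta\Phi^2(F')^2\mathbf 1_{\{F<t\}}dm,\quad q=n\int\eta(\Phi')^2dm,\quad M=\int\eta\Phi^2F^-d\pi,$$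
with $F^-=\max(-F,0)$. All are finite, the integrands being bounded. By Lemma 6(a), $\Phi'=0$ a.e. off $\{F<0.9t\}$, and on that set $\eta\le e^{-c/10}$, so $q\le e^{-c/10}q_0$. On $\{F>t\}$ we have $\eta=\Phi=1$, so $e_j\le Y$.

**Step 1: the energy of $u$ is at most half that of $v$, in the weight.** Apply (7) to $F=\mathrm{Pot}((v')^2-A(u')^2,-4H|\nu|)$ with $a=\eta\Phi^2$:
$$\int\eta\Phi^2F\,d\pi+\frac ctT+2n\int\eta\Phi\Phi'F'dm=Y-A\int\eta\Phi^2(u')^2dm-4H\int\eta\Phi^2|\nu|\,d\pi .$$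
The first term is at least $-M$. In the third, $\Phi'=0$ a.e. off $\{F<0.9t\}\subset\{F<t\}$, so by Cauchy–Schwarz it is at least $-2\sqrt{Tq}$. Since $A\ge2$,
$$Z:=\int\eta\Phi^2(u')^2dm+2H\int\eta\Phi^2|\nu|\,d\pi\le\frac12\Big[Y+M+2\sqrt{Tq}-\frac ctT\Big].\tag{8}$$

**Step 2: the energy of $v$ is at most about that of $u$.** Since $u=v+G$, $(v')^2=(u')^2-2v'G'-(G')^2$. By the product rule and (6) with $a=\eta\Phi^2G$,
$$\int\eta\Phi^2v'G'dm=\int v'(\eta\Phi^2G)'dm-\int Gv'(\eta\Phi^2)'dm=\int\nu\,\eta\Phi^2G\,d\pi-\int Gv'(\eta\Phi^2)'dm .$$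
With $|G|\le H$ this gives $Y\le Z+2H\int|v'|\,|(\eta\Phi^2)'|\,dm$. Here $|(\eta\Phi^2)'|\le\frac ct\eta\Phi^2|F'|\mathbf 1_{\{F<t\}}+2\eta\Phi|\Phi'|$, and $H/\sqrt n=4\varepsilon t\le4\varepsilon\sqrt t$ because $t\le1$. Cauchy–Schwarz yields
$$Y\le Z+8\varepsilon c\,t^{-1/2}\sqrt{YT}+16\varepsilon\sqrt t\,\sqrt{Yq}.\tag{9}$$

**Step 3: absorption.** By $xy\le\frac18x^2+2y^2$ and $128\varepsilon^2c=\frac18$,
$$8\varepsilon c\,t^{-1/2}\sqrt{YT}\le\frac Y8+128\varepsilon^2c^2\frac Tt=\frac Y8+\frac c{8t}T,\qquad16\varepsilon\sqrt t\sqrt{Yq}\le\frac Y8+512\varepsilon^2tq,$$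
and by the arithmetic–geometric mean inequality $\sqrt{Tq}\le\frac c{8t}T+\frac{2t}cq$. Insert (8) in (9):
$$Y\le\tfrac12Y+\tfrac12M+\tfrac c{8t}T+\tfrac{2t}cq-\tfrac c{2t}T+\tfrac Y4+\tfrac c{8t}T+512\varepsilon^2tq .$$
Since $\frac2c=2048\varepsilon^2$, this is
$$\tfrac14Y+\tfrac c{4t}T\le\tfrac12M+(2048+512)\varepsilon^2tq,\qquad\text{so}\quad Y\le2M+10240\,\varepsilon^2\,tq .$$

**Step 4: the edge terms are tiny.** On $\{F<0\}$, $\eta F^-=e^{-c}F^-e^{-cF^-/t}\le e^{-c}t$, because $ze^{-cz}\le1$ for $z\ge0$. So $M\le e^{-c}t\int\Phi^2d\pi$. With Lemma 6(b),(c) and $q\le e^{-c/10}q_0$,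
$$e_j\le Y\le2e^{-c}\big(2e_{j+1}+20\|d_j\|_1\big)+10240\,\varepsilon^2e^{-c/10}\big(10e_{j+1}+20\|d_j\|_1\big)\le\tfrac18\big(e_{j+1}+\|d_j\|_1\big),$$
since $10240\varepsilon^2=0.064$ and $e^{-c/10}=e^{-15.625}<10^{-6}$. $\square$

The smallness of $\varepsilon$ enters twice: it keeps $\varepsilon^2c$ fixed in the absorption, and it makes $c$ large, so that the edge weight $e^{-c/10}$ beats all constants.

## 10. Summing over the scales and the proof of Proposition 2

Write $F_{k,0},e_{k,j},d_{k,j}$ for $F_0,e_j,d_j$ at $n=2^k$.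

**Proposition 8.** $\displaystyle\sum_{k\ge0}\pi(F_{k,0}\ge2)\le9\,\mathcal E.$

*Proof.* Let $b_l=H_l\|\nu_l\|_1$. Since $H_{l-2}=H_l/2$, $\|d_{k,j}\|_1\le12\cdot2^j(b_{k-2j}+2b_{k-2j-2})$. Iterate Lemma 7 in $j$ until $k-2j<-L$, where $e_{k,j}=0$:
$$e_{k,0}\le\sum_{j:\,k-2j\ge-L}8^{-j-1}\|d_{k,j}\|_1 .$$
All indices of $b$ that occur are at least $-L-2$. For fixed $j$, summing over $k$ and using (5) bounds $\sum_k(b_{k-2j}+2b_{k-2j-2})$ by $3\cdot3\mathcal E$. Hence
$$\sum_{k\ge0}e_{k,0}\le\sum_{j\ge0}8^{-j-1}\cdot12\cdot2^j\cdot9\,\mathcal E=\frac{108}8\cdot\frac43\,\mathcal E=18\,\mathcal E .$$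
To pass from energies to measures, apply (7) to $F_{k,0}$ with $a=\min(1,(F_{k,0}-1)_+)$. Since $F_{k,0}'a'\ge0$, $p_0\le0$, $\varsigma_0\le(v^{(0)\prime})^2$, and $a>0$ only where $F_{k,0}>1=t_0$,
$$2\,\pi(F_{k,0}\ge2)\le\int aF_{k,0}\,d\pi\le\int\varsigma_0a\,dm\le e_{k,0}.\qquad\square$$

**Proof of Proposition 2.** The set of bad starting points is now at hand, and (3) does the rest.

**Step 1: the bad set.** Let $\zeta=\Gamma(u)+\sum_{l\ge0}H_l|\nu_l|$. By Lemma 3, $\int\zeta\,d\pi\le\mathcal E+2\mathcal E=3\mathcal E$. Let $B$ be the union of $\{\sup_mA_m\zeta>1\}$ and of the sets $\{F_{k,0}\ge2\}\subset S$, $k\ge0$. By (2) and Proposition 8, $\pi(B)\le12\mathcal E$.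

**Step 2: local bounds off $B$.** Let $x\notin B$, $k\ge0$, $n=2^k$, $v=v_k$, $\nu=\nu_k$, $H=H_k=\sqrt n/100$, $G=u-v$. Then $R_n\zeta(x)\le1$, because $R_n$ is a convex combination of the $A_m$. Since $F_{k,0}|_S=R_n(\Gamma(v)-3\Gamma(u)-4H|\nu|)$ and $3\Gamma(u)+4H|\nu|\le4\zeta$,
$$R_n\Gamma(v)(x)\le2+4R_n\zeta(x)\le6,\qquad R_n\Gamma(G)(x)\le2R_n\Gamma(u)(x)+2R_n\Gamma(v)(x)\le14,\qquad R_n|\nu|(x)\le\frac1H .$$

**Step 3: the partial sums at dyadic times.** By (3), with $Q_m=\sum_{i=1}^m(G(\xi_{i+1})-PG(\xi_i))$, a $P^x$-martingale,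
$$S_m(f)=\sum_{i=1}^m\nu(\xi_i)+Q_m+G(\xi_1)-G(\xi_{m+1}).$$
A variance is at most the second moment about any point, so $PG^2-(PG)^2\le\int(G(y)-G(\cdot))^2P(\cdot,dy)=2\Gamma(G)$. Doob's inequality and (4) give
$$E^x\max_{m\le n}Q_m^2\le8\sum_{i=0}^nP^i\Gamma(G)(x)\le16en\cdot14\le610\,n,\qquad E^x\sum_{i=1}^n|\nu(\xi_i)|\le2en\,R_n|\nu|(x)\le\frac{2en}H=200e\sqrt n .$$
With $|G|\le\sqrt n/100$,
$$E^x\max_{m\le n}|S_m(f)|\le(24.8+543.8+0.1)\sqrt n\le600\sqrt n\qquad(n=2^k).$$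

**Step 4: all times, and scaling.** Any $n\ge1$ satisfies $n\le2^k<2n$ for some $k\ge0$, so $E^x\max_{m\le n}|S_m(f)|\le600\sqrt{2n}\le850\sqrt n$ for all $n\ge1$ and all $x\notin B$. Given $\alpha>0$, apply this to $(850/\alpha)u$ in place of $u$. Outside a set of measure at most $12\,\mathcal E\big(\tfrac{850}\alpha u\big)=12\cdot850^2\,\mathcal E(u)/\alpha^2$ we have $n^{-1/2}E^x\max_{m\le n}|S_m(f)|\le\alpha$ for all $n$. Since $12\cdot850^2=8{,}670{,}000\le10^7$ and $\mathcal E(u)=\|f\|_{-1}^2$, Proposition 2 is proved. With Section 4, Theorems B and A follow. $\blacksquare$
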